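# Quadratic phase states, and a total function whose one-way quantum and classical costs differ quadratically

## 1. A state built from a quadratic form, and the shifts that test it

All linear algebra in these notes is over $\mathbb F_2$, and $\langle\cdot,\cdot\rangle$ is the standard bilinear form on $\mathbb F_2^n$. Fix $n\ge 1$. We begin with a quantum state and a family of operators, prove one lemma about them, and then say what they are for.

**Definition (quadratic form and its polarization).** A quadratic form on $\mathbb F_2^n$ is a function $\kappa(c)=\sum_{i\le j}\kappa_{ij}c_ic_j$ with $\kappa_{ij}\in\mathbb F_2$. Let $K$ be the symmetric matrix with zero diagonal and $K_{ij}=\kappa_{ij}$ for $i<j$.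

The terms $\kappa_{ii}c_i^2=\kappa_{ii}c_i$ are linear over $\mathbb F_2$, so the matrix $K$ does not see them. Expanding,
$$\kappa(c+c')+\kappa(c)+\kappa(c')=\sum_{i\le j}\kappa_{ij}(c_ic'_j+c'_ic_j)=c^TKc',\qquad c^TKc=0 .$$
In the first identity the terms with $i=j$ vanish because they appear twice. In the second, $K_{ij}c_ic_j$ and $K_{ji}c_jc_i$ cancel and the diagonal is zero.

For example, take $n=2$ and $\kappa(c)=c_1+c_1c_2$. Then $K=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, and $\kappa(1,0)=1$, $\kappa(0,1)=0$, $\kappa(1,1)=0$. Indeed $\kappa(1,1)=\kappa(1,0)+\kappa(0,1)+(1,0)K(0,1)^T=1+0+1=0$.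

Now take a pair $x=(U,\kappa)$ with $U\in\mathbb F_2^{n\times n}$ and $\kappa$ a quadratic form. Put $q(u,v)=u^TUv+\kappa(u)$ for $u,v\in\mathbb F_2^n$, and define the state on $2n$ qubits
$$\psi_x=2^{-n}\sum_{u,v\in\mathbb F_2^n}(-1)^{q(u,v)}|u,v\rangle .$$
Shift the argument of $q$ by $(c,\alpha)$. Using the polarization identity,
$$q(u+c,v+\alpha)+q(u,v)=u^TU\alpha+c^TUv+c^TU\alpha+\kappa(c)+u^TKc,$$
which we write as
$$q(u+c,v+\alpha)+q(u,v)=\langle u,\beta_0\rangle+\langle v,\gamma_0\rangle+\langle\gamma_0,\alpha\rangle+\kappa(c),\qquad \beta_0=U\alpha+Kc,\quad\gamma_0=U^Tc. \tag{1}$$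
So a shift of a quadratic phase produces a linear phase, and a linear phase can be undone. For $y=(c,\alpha,\beta,\gamma,e)\in(\mathbb F_2^n)^4\times\mathbb F_2$ define an operator on functions of $(u,v)$ by
$$(P_y\varphi)(u,v)=(-1)^{e+\langle\gamma,\alpha\rangle+\langle u,\beta\rangle+\langle v,\gamma\rangle}\,\varphi(u+c,v+\alpha).$$

**Lemma 1.** The operator $P_y$ is unitary and $P_y^2=(-1)^{\langle c,\beta\rangle+\langle\alpha,\gamma\rangle}I$. If $(\beta,\gamma)=(\beta_0,\gamma_0)$, then $\langle c,\beta\rangle+\langle\alpha,\gamma\rangle=0$ and $P_y\psi_x=(-1)^{e+\kappa(c)}\psi_x$. If $(\beta,\gamma)\ne(\beta_0,\gamma_0)$, then $\langle\psi_x|P_y|\psi_x\rangle=0$.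

*Proof.* $P_y$ permutes the coordinates and multiplies by signs, so it is unitary. Applying it twice, the signs at $(u,v)$ and $(u+c,v+\alpha)$ multiply to $(-1)^{\langle c,\beta\rangle+\langle\alpha,\gamma\rangle}$ and the shift is undone. Next,
$$\langle c,\beta_0\rangle+\langle\alpha,\gamma_0\rangle=c^TU\alpha+c^TKc+\alpha^TU^Tc=0 .$$
By (1),
$$(P_y\psi_x)(u,v)=(-1)^{e+\langle\gamma+\gamma_0,\alpha\rangle+\kappa(c)}(-1)^{\langle u,\beta+\beta_0\rangle+\langle v,\gamma+\gamma_0\rangle}\,\psi_x(u,v).$$
If $(\beta,\gamma)=(\beta_0,\gamma_0)$, this is $(-1)^{e+\kappa(c)}\psi_x$. Otherwise $\langle\psi_x|P_y|\psi_x\rangle=\pm\mathbb E_{u,v}(-1)^{\langle u,\beta+\beta_0\rangle+\langle v,\gamma+\gamma_0\rangle}$ is the average of a nontrivial character, which is $0$. $\square$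

Here is the case $n=1$ by hand. Now $K=0$ and $\kappa(c)=\kappa_{11}c$. Take $U=1$, $\kappa_{11}=0$, so $\psi_x=\frac12\sum_{u,v}(-1)^{uv}|u,v\rangle$. For $c=1$, $\alpha=0$ we get $\gamma_0=1$, $\beta_0=0$. With $y=(1,0,0,1,0)$, $(P_y\psi_x)(u,v)=(-1)^v\cdot\frac12(-1)^{(u+1)v}=\frac12(-1)^{uv}$, so $\psi_x$ is fixed. With the wrong value $\gamma=0$ the new vector is $\frac12(-1)^{(u+1)v}$, and its inner product with $\psi_x$ is $\frac14\sum_{u,v}(-1)^v=0$.

What this is for. The pair $x$ takes $n^2+n(n+1)/2$ bits to write down, while $\psi_x$ lives on $2n$ qubits. For each choice of $y$, the expectation of $P_y$ in $\psi_x$ is $+1$, $-1$ or $0$, with nothing in between. Hence the question "is the expectation $+1$?" makes sense for all pairs $(x,y)$ and can be tested with a constant gap, without any promise on the pair. We will use it to separate quantum from classical one-way communication on total functions.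

## 2. One-way communication, the ratio $R^1/Q^1$, and the function $f_n$

Alice receives $x\in X$ and Bob receives $y\in Y$, with $X,Y$ finite. Alice sends one message to Bob, and Bob outputs a guess for a known Boolean value $f(x,y)$. The guess must be right with probability at least $2/3$ on every input in the domain of $f$. The players share no randomness and no entanglement. Each may use private randomness and, in the quantum model, private quantum operations.

**Definition.** $R^1(f)$ is the least number of classical bits Alice must send in such a randomized protocol. $Q^1(f)$ is the least number of qubits Alice must send in such a quantum protocol. The function $f$ is total if it is defined on all of $X\times Y$, and partial if it is defined only on a subset (a promise).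

A classical protocol is a special case of a quantum one, so $Q^1\le R^1$. For an example of the two kinds of domain: "are two $N$-bit strings equal?" is total; the same question under the promise that the strings are equal or differ in exactly $N/2$ places is partial.

The question is taken from the "Research Statement", http://www.scottaaronson.com:80/research.pdf. For partial functions, Gavinsky et al. achieved an exponential separation between $R^1$ and $Q^1$. For total functions it has been conjectured that the two are asymptotically equivalent, and this has been proved in some special cases. One is the family indexed by primes $p$ in which Alice has $\langle s,t\rangle\in\mathbb F_p^2$, Bob has $\langle a,b\rangle\in\mathbb F_p^2$, and they decide whether $t\equiv as+b\pmod p$; there $R^1=O(Q^1)$. Is there a constant $C$ with $R^1(f)\le C\,Q^1(f)$ for every total Boolean $f$? If not, $R^1/Q^1$ is unbounded, and along a subsequence $Q^1(f_n)/R^1(f_n)\to0$.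

**Definition (the function $f_n$).** Alice's input is $x=(U,\kappa)$ as in Section 1, Bob's is $y=(c,\alpha,\beta,\gamma,e)\in(\mathbb F_2^n)^4\times\mathbb F_2$, and
$$f_n(x,y)=1\iff \gamma=U^Tc,\quad\beta=U\alpha+Kc,\quad e=\kappa(c). \tag{2}$$

This is total. By Lemma 1, $f_n(x,y)=1$ exactly when $P_y\psi_x=\psi_x$. For $n=1$ it reads: $\gamma=Uc$, $\beta=U\alpha$, $e=\kappa_{11}c$.

**Theorem.** Let $H$ be the binary entropy function.

1. $(1-H(1/3))\,n\le Q^1(f_n)\le4n$. The upper bound is achieved with one-sided error: 1-inputs are accepted with certainty.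
2. If $8\mid n$ and $0<\varepsilon\le1$, every classical one-way protocol (even with unlimited shared randomness) that is correct with probability at least $\frac{1+\varepsilon}2$ on every input sends at least $\frac{n^2}{160}-\frac n4\log_2\frac1\varepsilon$ bits. In particular $R^1(f_n)\ge\frac{n^2}{160}-\frac{\log_23}4n$.
3. Hence $Q^1(f_n)=\Theta(n)$ and $R^1(f_n)=\Theta(n^2)=\Theta(Q^1(f_n)^2)$. So $Q^1(f_n)/R^1(f_n)\to0$, and there is no constant $C$ with $R^1(f)\le C\,Q^1(f)$ for all total $f$.
4. For all integers $1\le t\le n$ there is a total function with $Q^1=\Theta(n)$ and $R^1=\Theta(nt)$, with absolute constants.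

## 3. Two copies of $\psi_x$ suffice, and $\Omega(n)$ qubits are needed

**Upper bound.** Alice sends two copies of $\psi_x$, which is $4n$ qubits. If $\langle c,\beta\rangle+\langle\alpha,\gamma\rangle=1$, Bob outputs $0$. This is right, because Lemma 1 then gives $(\beta,\gamma)\neq(\beta_0,\gamma_0)$. Otherwise $P_y^2=I$ and $P_y$ is unitary, so $P_y$ is Hermitian with eigenvalues $\pm1$. Bob measures it on each copy and outputs $1$ if and only if both outcomes are $+1$. One measurement gives $+1$ with probability $\frac12(1+\langle\psi_x|P_y|\psi_x\rangle)$. By Lemma 1 this is $1$ if $f_n=1$; it is $0$ if $(\beta,\gamma)=(\beta_0,\gamma_0)$ but $e\ne\kappa(c)$; it is $\frac12$ if $(\beta,\gamma)\ne(\beta_0,\gamma_0)$. So 1-inputs are accepted with probability $1$ and 0-inputs with probability at most $\frac14$.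

**Lower bound.** A quantum random access code encodes each string $z\in\{0,1\}^N$ in a state of $m$ qubits so that, for each $i$, some measurement recovers $z_i$ with probability at least $p>\frac12$. (Sending $z$ itself is such a code with $m=N$, $p=1$.) Nayak's bound (FOCS 1999) says $m\ge(1-H(p))N$. Here, let Alice's inputs have $U=0$, $K=0$, and let Bob's inputs be $y=(\mathbf e_i,0,0,0,1)$ with $\mathbf e_i$ the $i$-th standard basis vector. The conditions on $\gamma$ and $\beta$ in (2) hold, and the last reads $1=\kappa(\mathbf e_i)=\kappa_{ii}$. So $f_n=\kappa_{ii}$, and any protocol for $f_n$ is a random access code for the $n$ bits $\kappa_{11},\dots,\kappa_{nn}$ with $p=\frac23$. Since $H(2/3)=H(1/3)$, at least $(1-H(1/3))n$ qubits are sent. This proves part 1 of the Theorem.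

**Where this stops classically.** A natural first attempt at a large classical lower bound is to look for a larger set $y_1,\dots,y_N$ of Bob's inputs on which Alice's inputs realize all $2^N$ patterns of values. That would give $R^1\ge(1-H(1/3))N$. But the same set makes every quantum protocol a random access code for $N$ bits, so $(1-H(1/3))N\le Q^1(f_n)\le4n$. Any such set has $N=O(n)$. A lower bound of order $n^2$ must come from an argument that quantum messages do not satisfy.

## 4. From the number of messages to a high moment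

What distinguishes a classical message is that there are only $2^m$ of them, and Bob's behavior given one is a fixed function of $y$. So we measure how well one fixed behavior of Bob correlates with the truth for a random $x$, and take a union over messages. For $s:(\mathbb F_2^n)^4\to[-1,1]$ put
$$F_s(x)=\mathbb E_{c,\alpha}\Big[(-1)^{\kappa(c)}\,s(c,\alpha,U\alpha+Kc,U^Tc)\Big],\qquad c,\alpha\in\mathbb F_2^n\text{ uniform}. \tag{3}$$

**Proposition.** Let $n\ge4$ and let $\ell\le n/4$ be even and positive. For every $s$ and uniform $x=(U,\kappa)$,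
$$\mathbb E_xF_s(x)^\ell\le2^{-\ell(n-2\ell)/20}. \tag{4}$$

**Proof of part 2 of the Theorem from the Proposition.** Draw $x$, $c$, $\alpha$ and the bit $e$ uniformly and independently, and set $\gamma=U^Tc$, $\beta=U\alpha+Kc$. Two of the three conditions in (2) then hold automatically, so $f_n(x,y)=1+e+\kappa(c)$ in $\mathbb F_2$. Take an $m$-bit protocol correct with probability at least $\frac{1+\varepsilon}2$ on every input. Its average success on this distribution is at least $\frac{1+\varepsilon}2$, so we may fix all coins, shared and private, and keep this average. Let $\pi(x)$ be the message and $o_w(y)$ Bob's output on message $w$. Put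
$$s_w(c,\alpha,\beta,\gamma)=\mathbb E_e(-1)^{e+1+o_w(y)}\in[-1,1].$$
Bob is correct if and only if $e+1+o_{\pi(x)}(y)=\kappa(c)$. Hence $\mathbb E(-1)^{\kappa(c)+e+1+o_{\pi(x)}(y)}=2\Pr[\text{correct}]-1\ge\varepsilon$. Averaging over $e$ first, this says $\mathbb E_xF_{s_{\pi(x)}}(x)\ge\varepsilon$.

Let $\ell=n/4$, which is even because $8\mid n$. A maximum is at most an $\ell$-norm, and $z\mapsto z^{1/\ell}$ is concave, so
$$\varepsilon\le\mathbb E_x\max_w|F_{s_w}(x)|\le\mathbb E_x\Big(\sum_wF_{s_w}(x)^\ell\Big)^{1/\ell}\le\Big(\sum_w\mathbb E_xF_{s_w}(x)^\ell\Big)^{1/\ell}\le\big(2^m\,2^{-n^2/160}\big)^{4/n}.$$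
The last step is (4) with $\frac{\ell(n-2\ell)}{20}=\frac1{20}\cdot\frac n4\cdot\frac n2=\frac{n^2}{160}$. Taking logarithms gives $m\ge\frac{n^2}{160}-\frac n4\log_2\frac1\varepsilon$. For success probability $\frac23$ we have $\varepsilon=\frac13$. $\square$

**The moment $\ell=2$ by hand.** Expand the square with independent copies $(c_1,\alpha_1)$, $(c_2,\alpha_2)$. The sign is $(-1)^{\kappa(c_1)+\kappa(c_2)}$, in which the diagonal coefficients appear as $\sum_i\kappa_{ii}(c_1+c_2)_i$. They appear nowhere else, since $\beta$ and $\gamma$ involve only $U$ and $K$. Averaging over them kills everything except $c_1=c_2$, which has probability $2^{-n}$. So $\mathbb E_xF_s^2\le2^{-n}$, and the computation above with $\ell=2$ gives $m\ge n-2\log_2\frac1\varepsilon$: again order $n$. For $s\equiv1$ we have $\mathbb E_xF_s^2=2^{-n}$ exactly.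

No fixed $\ell$ will do better than order $n$. For $s\equiv1$ the contribution of $(c_1,\dots,c_\ell)$ is $\mathbb E_\kappa(-1)^{\sum_j\kappa(c_j)}$, the average of a character in the coefficients of $\kappa$, which is $0$ or $1$. It is $1$ whenever $c_1=c_2$, $c_3=c_4$, and so on. Hence $\mathbb E_xF_1^\ell\ge2^{-n\ell/2}$, and the $\ell$-th moment cannot yield more than $m\ge n\ell/2$. To reach $n^2$ we need $\ell$ proportional to $n$, and that is what the Proposition provides.

## 5. What one term of the moment looks like, and what $U$ is doing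

For even $\ell$, expanding $F_s^\ell$ with independent copies gives $\mathbb E_xF_s(x)^\ell=\mathbb E_{c_1,\dots,c_\ell}T(\vec c)$, where
$$T(\vec c)=\mathbb E_{\alpha_1,\dots,\alpha_\ell,U,\kappa}\Big[(-1)^{\sum_j\kappa(c_j)}\prod_{j=1}^\ell s(c_j,\alpha_j,U\alpha_j+Kc_j,U^Tc_j)\Big],\qquad|T(\vec c)|\le1. \tag{5}$$
As for $\ell=2$, only tuples with $\sum_jc_j=0$ matter. Say such a tuple has rank $\ell-d$; then $d\ge1$. We will see that rank $\ell-d$ has probability about $2^{-nd}$ when $\ell$ is small compared with $n$. So tuples with $d$ proportional to $\ell$ are rare enough by themselves. Tuples with $d=1$ have probability about $2^{-n}$, and there we need $T(\vec c)$ itself to be as small as $2^{-\Omega(n\ell)}$.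

**Without $U$ the term need not be small.** The simpler function in which Bob holds $(c,\beta,e)$ and the value is $1$ iff $\beta=Kc$ and $e=\kappa(c)$ has the same kind of quantum protocol, with the $n$-qubit states $2^{-n/2}\sum_u(-1)^{\kappa(u)}|u\rangle$. To check this, use $\kappa(u+c)+\kappa(u)=\kappa(c)+\langle u,Kc\rangle$ in place of (1). Try the moment argument on it. The terms are $\mathbb E_\kappa\big[(-1)^{\sum_j\kappa(c_j)}\prod_js(c_j,Kc_j)\big]$. Let $\ell\ge4$ be even, $r=\ell-1$, let $c_1,\dots,c_r$ be independent and $c_\ell=c_1+\dots+c_r$. Write $\lambda_{ik}=c_i^TKc_k$. Iterating the polarization identity, $\kappa(c_\ell)=\sum_{i\le r}\kappa(c_i)+\sum_{i<k\le r}\lambda_{ik}$, so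
$$\sum_{j\le\ell}\kappa(c_j)=\sum_{i<k\le r}\lambda_{ik}.$$
The vectors $c_1,\dots,c_\ell$ are distinct, so we may choose $s(c_j,\beta)=(-1)^{\sum_{j<k\le r}\langle c_k,\beta\rangle}$ for $j\le r$ and $s=1$ at every other value of $c$. Since $\langle c_k,Kc_j\rangle=\lambda_{jk}$, the product of the factors equals the sign, and the term is exactly $1$. So for this simpler function no nontrivial bound on the individual terms can hold for all $s$, and the term-by-term argument stops here. (We claim nothing about the complexity of that function.)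

**With $U$.** The trouble was that the $j$-th factor reads $\lambda_{jk}$ from $\langle c_k,\beta_j\rangle$. In $f_n$ we have $\beta_j=U\alpha_j+Kc_j$. With $\gamma_k=U^Tc_k$,
$$\langle c_k,\beta_j\rangle=\langle\gamma_k,\alpha_j\rangle+\lambda_{jk}\qquad(j,k\le r).$$
The bit $\lambda_{jk}$ is masked by an inner product of which factor $j$ holds $\alpha_j$ and factor $k$ holds $\gamma_k$. The same bit is seen by factor $k$ under the different mask $\langle\gamma_j,\alpha_k\rangle$. For the particular $s$ above, used in (5), the term becomes $\mathbb E(-1)^{\sum_{j<k\le r}\langle\gamma_k,\alpha_j\rangle}$. In each of the $n$ coordinates this is $\mathbb E_{a,g\in\mathbb F_2^r}(-1)^{a^TNg}=2^{-\operatorname{rank}N}$, with $N$ the strictly upper triangular all-ones matrix of rank $r-1$. The term is $2^{-n(r-1)}$.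

For general $s$ we do the following. Guess all the bits $\langle c_k,\beta_j\rangle$; there are at most about $\ell^2$ of them, and the net cost will be a factor $2^{\ell^2/2}$, which is affordable. The guess determines the $\lambda_{ik}$ and leaves a phase $\sum_{i\ne k}A_{ik}\langle\gamma_k,\alpha_i\rangle$. Here $A$ is a matrix over which we have little control, except that $A+A^T$ is forced by the sign $(-1)^{\sum\kappa(c_j)}$. So two tools are needed: a bound for bilinear phases in terms of rank, and a proof that a matrix with that symmetrization has a high-rank block.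

## 6. Bilinear phases and the cut rank of a matrix with prescribed $A+A^T$

**Lemma 2.** Let $b$ be a bilinear form of rank $R$ on $E\times E'$ (finite-dimensional $\mathbb F_2$-spaces), and let $\Phi,\Phi'$ be functions on $E,E'$ with $|\Phi|,|\Phi'|\le1$. Then
$$\Big|\mathbb E_{a\in E,\,a'\in E'}\Phi(a)\Phi'(a')(-1)^{b(a,a')}\Big|\le2^{-R/2}.$$
The same holds when $a,a'$ range over cosets $a_0+E$, $a_0'+E'$, if $b$ is bilinear on an ambient space and has rank $R$ on $E\times E'$.

*Proof.* By Cauchy–Schwarz in $a'$, the square of the left side is at most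
$$\mathbb E_{a'}\Big|\mathbb E_a\Phi(a)(-1)^{b(a,a')}\Big|^2=\mathbb E_{a_1,a_2}\Phi(a_1)\overline{\Phi(a_2)}\,\mathbb E_{a'}(-1)^{b(a_1+a_2,a')}.$$
The inner average is $1$ if $a_1+a_2$ is in the left kernel of $b$ and $0$ otherwise. So the whole is at most $\Pr[a_1+a_2\in\text{left kernel}]=2^{-R}$. On cosets, $b(a_0+a,a_0'+a')=b(a_0,a_0')+b(a,a_0')+b(a_0,a')+b(a,a')$. The first term is constant and the next two depend on one variable each, so they can be absorbed into $\Phi,\Phi'$. $\square$

**Lemma 3.** Let $A$ be an $r\times r$ matrix over $\mathbb F_2$ with zero diagonal such that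
$$A+A^T=I+\sum_{j=1}^dv_jv_j^T\quad\text{for some }v_1,\dots,v_d\in\mathbb F_2^r .$$
Then there is a partition $[r]=S\sqcup S'$ with $\operatorname{rank}A_{S,S'}\ge(r-d)/4$.

To see what this says, take $d=1$ and $v_1=\mathbf 1=(1,\dots,1)$. The hypothesis becomes: for $i\ne k$, exactly one of $A_{ik},A_{ki}$ is $1$. That is, $A$ is the adjacency matrix of a tournament. For the transitive tournament ($A_{ik}=1$ iff $i<k$) with $r$ even, let $S$ be the odd and $S'$ the even indices. Then $A_{S,S'}$ is triangular with ones on its diagonal and has rank $r/2$. For the cyclic tournament on three vertices, $A_{12}=A_{23}=A_{31}=1$, take $S=\{1\}$: the block is $(A_{12},A_{13})=(1,0)$, of rank $1\ge\frac12$.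

*Proof.* Let $\rho$ be the largest value of $|R|=|C|$ over disjoint $R,C\subseteq[r]$ with $A_{R,C}$ invertible ($\rho=0$, the empty block, is allowed). Put $S=R$ and $S'=[r]\setminus R\supseteq C$; then $\operatorname{rank}A_{S,S'}\ge\rho$. It remains to show $4\rho\ge r-d$.

Let $W=[r]\setminus(R\cup C)$, so $|W|=r-2\rho$. Take distinct $i,k\in W$. The sets $R\cup\{i\}$ and $C\cup\{k\}$ are disjoint, so by maximality $A_{R\cup i,C\cup k}$ is singular. By the Schur complement its determinant is $\det A_{R,C}\cdot(A_{ik}-A_{i,C}A_{R,C}^{-1}A_{R,k})$. Hence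
$$A_{ik}=B_{ik}:=A_{i,C}A_{R,C}^{-1}A_{R,k}\qquad(i\neq k\text{ in }W).$$
The matrix $B=(B_{ik})_{i,k\in W}$ factors through a space of dimension $\rho$, so it has rank at most $\rho$. The matrices $(A+A^T)_{W,W}$ and $B+B^T$ agree off the diagonal. On the diagonal both are zero, the first because $A$ has zero diagonal and the second because $2B_{ii}=0$. So $(A+A^T)_{W,W}=B+B^T$ has rank at most $2\rho$. On the other hand it equals $(I+\sum_jv_jv_j^T)_{W,W}$, an identity matrix of size $|W|$ plus a matrix of rank at most $d$, so its rank is at least $r-2\rho-d$. Therefore $r-2\rho-d\le2\rho$. $\square$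

## 7. Proof of the moment bound

We prove the Proposition, starting from (5). Most of the work is the following.

**Claim.** If $\sum_jc_j=0$ and $\operatorname{rank}(c_1,\dots,c_\ell)=r=\ell-d$, then $d\ge1$ and
$$|T(\vec c)|\le2^{\ell^2/2-n(\ell-10d)/4}. \tag{6}$$

**Step 1: discard tuples with nonzero sum.** The coefficients $\kappa_{ii}$ are uniform and independent of $(U,K)$. In (5) they enter only through the sign, as $(-1)^{\sum_i\kappa_{ii}(\sum_jc_j)_i}$. Averaging over them gives $T(\vec c)=0$ unless $\sum_jc_j=0$. If $\sum_jc_j=0$, this is a nontrivial dependency, so the rank is less than $\ell$ and $d\ge1$. From here through Step 7 we fix a tuple with sum zero and prove (6). If $\ell\le10d$, the exponent in (6) is nonnegative and (6) follows from $|T|\le1$. So assume $\ell>10d$; in particular $r\ge1$.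

**Step 2: choose coordinates adapted to the tuple.** The purpose is to list which random quantities each factor sees. The expression (5) is symmetric in the index $j$, so reorder to make $c_1,\dots,c_r$ independent. Write $c_j=\sum_{i\in I_j}c_i$ with $I_j\subseteq[r]$, where $I_j=\{j\}$ for $j\le r$, and let $v_j\in\mathbb F_2^r$ be the indicator vector of $I_j$. Since $\sum_jc_j=0$ and $c_1,\dots,c_r$ are independent, $\sum_{j\le\ell}v_j=0$. Since $\sum_{j\le r}v_j=\mathbf 1$,
$$\sum_{j>r}v_j=\mathbf 1. \tag{7}$$
Complete to a basis $c_1,\dots,c_r,b_{r+1},\dots,b_n$ of $\mathbb F_2^n$, and set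
$$\gamma_i=U^Tc_i,\quad\gamma'_k=U^Tb_k,\quad\lambda_{ik}=c_i^TKc_k,\quad\lambda'_{ki}=b_k^TKc_i .$$
Here $\lambda_{ik}=\lambda_{ki}$ and $\lambda_{ii}=0$. The matrix $U$ is uniform and the listed vectors form a basis, so the $\gamma_i,\gamma'_k$ are independent and uniform. A change of basis $K\mapsto M^TKM$ is a bijection on symmetric zero-diagonal matrices, so the entries above the diagonal in the new basis are independent uniform bits. Thus all of $\gamma_i$, $\gamma'_k$, $\lambda_{ik}$ ($i<k\le r$) and $\lambda'_{ki}$ are independent and uniform.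

Put $\beta_j=U\alpha_j+Kc_j$. It is determined by its pairings with the basis, which are
$$\theta_{jk}:=\langle c_k,\beta_j\rangle=\langle\gamma_k,\alpha_j\rangle+\sum_{i\in I_j\setminus\{k\}}\lambda_{ik}\quad(k\le r),\qquad\langle b_k,\beta_j\rangle=\langle\gamma'_k,\alpha_j\rangle+\sum_{i\in I_j}\lambda'_{ki}\quad(k>r). \tag{8}$$
Also $U^Tc_j=\gamma_{I_j}:=\sum_{i\in I_j}\gamma_i$.

Now fix all $\gamma'_k$, all $\lambda'_{ki}$, and the vectors $\alpha_j$ for $j>r$. It is enough to bound the conditional expectation for every such choice. The second family in (8) becomes a function of $\alpha_j$, so the $j$-th factor in (5) becomes $s_j(\alpha_j,\gamma_{I_j},(\theta_{jk})_{k\le r})$ for some $s_j$ with values in $[-1,1]$; for $j>r$ the argument $\alpha_j$ is fixed. The remaining randomness is $p_i=(\alpha_i,\gamma_i)\in\mathbb F_2^{2n}$ for $i\le r$, and $\lambda=(\lambda_{ik})_{i<k\le r}$, all uniform and independent.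

**Step 3: compute the sign.** Polarization gives $\kappa(c_j)=\sum_{i\in I_j}\kappa(c_i)+\sum_{i<k;\ i,k\in I_j}\lambda_{ik}$. Since $\sum_{j\le\ell}v_j=0$, each $i\in[r]$ lies in an even number of the sets $I_1,\dots,I_\ell$, so the terms $\kappa(c_i)$ cancel in the sum over $j$. The sets $I_j$ with $j\le r$ are singletons and contribute no $\lambda_{ik}$. Hence
$$\sum_{j\le\ell}\kappa(c_j)=\sum_{i<k\le r}\mu_{ik}\lambda_{ik},\qquad\mu_{ik}=\Big(\sum_{j>r}v_jv_j^T\Big)_{ik}\quad(i\ne k). \tag{9}$$

**Step 4: guess the bits $\theta_{jk}$ and eliminate $\lambda$.** The purpose is to replace the coupled arguments $\theta_{jk}$ by constants. For $j\le r$ the bit $\theta_{jj}=\langle\gamma_j,\alpha_j\rangle$ is already a function of $p_j$, so leave it. Sum over all values $\eta=(\eta_{jk})$ of the other bits $\theta_{jk}$, with $j\in[\ell]$, $k\in[r]$, omitting $j=k\le r$. There are $2^{r(r-1)+dr}$ arrays $\eta$. So the conditional expectation is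
$$\sum_\eta\mathbb E_{p,\lambda}\Big[(-1)^{\sum_{i<k}\mu_{ik}\lambda_{ik}}\,1[\theta=\eta]\prod_{j\le r}\tilde s_j(p_j)\prod_{j>r}\tilde s_j(\gamma_{I_j})\Big],$$
where, for fixed $\eta$, $\tilde s_j$ is $s_j$ with the guessed bits inserted (and, for $j\le r$, with $\theta_{jj}=\langle\gamma_j,\alpha_j\rangle$). So $|\tilde s_j|\le1$.

For $j=i\le r$ and $k\ne i$, (8) reads $\theta_{ik}=\langle\gamma_k,\alpha_i\rangle+\lambda_{ik}$. So the part of the event $\theta=\eta$ with $j\le r$ says
$$\lambda_{ik}=\eta_{ik}+\langle\gamma_k,\alpha_i\rangle\quad\text{for all ordered pairs }i\ne k\text{ in }[r]. \tag{10}$$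
Each unordered pair appears twice here. The two prescriptions for $\lambda_{ik}=\lambda_{ki}$ agree if and only if
$$z_{ik}:=\eta_{ik}+\eta_{ki}+\langle\gamma_k,\alpha_i\rangle+\langle\gamma_i,\alpha_k\rangle=0\qquad(i<k).$$
For given $p$, if all $z_{ik}=0$, exactly one value of $\lambda$ satisfies (10); otherwise none does. So averaging over $\lambda$ gives a factor $2^{-\binom r2}\prod_{i<k}1[z_{ik}=0]$ and substitutes (10) for $\lambda$ elsewhere. In the sign it turns $\mu_{ik}\lambda_{ik}$ ($i<k$) into $\mu_{ik}\eta_{ik}+\mu_{ik}\langle\gamma_k,\alpha_i\rangle$. For $j>r$, the event $\theta_{jk}=\eta_{jk}$ becomes, by (8) and (10),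
$$\Big\langle\gamma_k,\ \alpha_j+\sum_{i\in I_j\setminus\{k\}}\alpha_i\Big\rangle=\eta_{jk}+\sum_{i\in I_j\setminus\{k\}}\eta_{ik}. \tag{11}$$
Here (10) was used for the ordered pairs $(i,k)$, so that every inner product involves the same vector $\gamma_k$.

**Step 5: turn the consistency constraints into a phase.** Write
$$\prod_{i<k}1[z_{ik}=0]=2^{-\binom r2}\sum_{h\in\{0,1\}^{\binom r2}}(-1)^{\sum_{i<k}h_{ik}z_{ik}} .$$
Collect the phases. Up to a sign depending only on $\eta$ and $h$, they are
$$\sum_{i<k}\Big((\mu_{ik}+h_{ik})\langle\gamma_k,\alpha_i\rangle+h_{ik}\langle\gamma_i,\alpha_k\rangle\Big)=\sum_{i\ne k}A_{ik}\langle\gamma_k,\alpha_i\rangle,$$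
where $A$ is the $r\times r$ matrix with zero diagonal and, for $i<k$, $A_{ik}=\mu_{ik}+h_{ik}$, $A_{ki}=h_{ik}$. So the conditional expectation equals $2^{-2\binom r2}\sum_{\eta,h}\pm E_{\eta,h}$ with
$$E_{\eta,h}=\mathbb E_p\Big[(-1)^{\sum_{i\ne k}A_{ik}\langle\gamma_k,\alpha_i\rangle}\prod_{j\le r}\tilde s_j(p_j)\prod_{j>r}\Big(\tilde s_j(\gamma_{I_j})\prod_{k\le r}1[(11)\text{ holds for }j,k]\Big)\Big].$$
There are $2^{\binom r2}$ choices of $h$ and $2^{r(r-1)+dr}$ of $\eta$, and $2^{-2\binom r2}\cdot2^{\binom r2}\cdot2^{r(r-1)+dr}=2^{\binom r2+dr}$. Since $\binom r2+dr\le\frac{r^2+2dr}2\le\frac{(r+d)^2}2=\frac{\ell^2}2$, the conditional expectation is at most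
$$2^{\ell^2/2}\max_{\eta,h}|E_{\eta,h}| \tag{12}$$
in absolute value.

The matrix $A$ depends on $h$, but its symmetrization does not. For $i\ne k$, $(A+A^T)_{ik}=\mu_{ik}$. On the diagonal, $A+A^T$ is zero, and $\big(\sum_{j>r}v_jv_j^T\big)_{ii}=\sum_{j>r}(v_j)_i=1$ by (7). Hence
$$A+A^T=I+\sum_{j>r}v_jv_j^T, \tag{13}$$
with exactly $d$ vectors $v_j$ on the right. Lemma 3 gives a partition $[r]=S\sqcup S'$ with $\rho:=\operatorname{rank}A_{S,S'}\ge(r-d)/4$.

**Step 6: condition so that everything except a bilinear phase splits along $S\sqcup S'$.** Write $p_S=(p_i)_{i\in S}$, $p_{S'}=(p_k)_{k\in S'}$. Condition on the values of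
$$\sigma_j=\sum_{i\in I_j\cap S}p_i,\qquad\sigma'_j=\sum_{i\in I_j\cap S'}p_i\qquad\text{for all }j>r .$$
We check four things.

First, the distribution. The conditions on $p_S$ and on $p_{S'}$ are separate, so $p_S$ and $p_{S'}$ remain independent. View $p_S$ as a matrix with rows indexed by $S$ and $2n$ columns. The homogeneous conditions $\sum_{i\in I_j\cap S}p_i=0$ say that every column lies in $W_S=\{w\in\mathbb F_2^S:\langle v_j|_S,w\rangle=0\ \text{for all }j>r\}$. So $p_S$ is uniform on a coset of $W_S\otimes\mathbb F_2^{2n}$, and $W_S$ has codimension at most $d$ in $\mathbb F_2^S$. The same holds for $S'$.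

Second, the factors with $j>r$. The sum $\sigma_j+\sigma'_j=\sum_{i\in I_j}p_i$ is constant, so $\gamma_{I_j}$ and $\alpha_{I_j}:=\sum_{i\in I_j}\alpha_i$ are constant. Hence $\tilde s_j(\gamma_{I_j})$ is constant. In (11) we have $\sum_{i\in I_j\setminus\{k\}}\alpha_i=\alpha_{I_j}+[k\in I_j]\alpha_k$, where $[k\in I_j]$ is $1$ or $0$. The vector $\alpha_j$, $j>r$, was fixed in Step 2. So (11) is a condition on $p_k$ alone, and its indicator depends on $p_S$ only or on $p_{S'}$ only. The factors $\tilde s_j(p_j)$, $j\le r$, also depend on one of the two.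

Third, the phase terms with $i,k$ both in $S$, or both in $S'$, depend only on $p_S$, or only on $p_{S'}$.

Fourth, the cross terms. Write $[p,p']=\langle\alpha,\gamma'\rangle+\langle\gamma,\alpha'\rangle$ for $p=(\alpha,\gamma)$, $p'=(\alpha',\gamma')$ in $\mathbb F_2^{2n}$. By (13), $A_{ki}=A_{ik}+\mu_{ik}$ for $i\neq k$, so
$$\sum_{i\in S,k\in S'}\big(A_{ik}\langle\gamma_k,\alpha_i\rangle+A_{ki}\langle\gamma_i,\alpha_k\rangle\big)=\sum_{i\in S,k\in S'}A_{ik}[p_i,p_k]+\sum_{i\in S,k\in S'}\mu_{ik}\langle\gamma_i,\alpha_k\rangle,$$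
and by the definition of $\mu$ in (9)
$$\sum_{i\in S,k\in S'}\mu_{ik}\langle\gamma_i,\alpha_k\rangle=\sum_{j>r}\Big\langle\sum_{i\in I_j\cap S}\gamma_i,\ \sum_{k\in I_j\cap S'}\alpha_k\Big\rangle .$$
The last expression is a function of the $\sigma_j,\sigma'_j$, hence constant.

So, after conditioning, the quantity averaged in $E_{\eta,h}$ is a constant of absolute value at most $1$ times $\Phi(p_S)\Phi'(p_{S'})(-1)^{b(p_S,p_{S'})}$, with $|\Phi|,|\Phi'|\le1$ and $b(p_S,p_{S'})=\sum_{i\in S,k\in S'}A_{ik}[p_i,p_k]$. Lemma 2 (on cosets) applies.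

**Step 7: compute the rank of $b$ and finish the Claim.** In product bases of $W_S\otimes\mathbb F_2^{2n}$ and $W_{S'}\otimes\mathbb F_2^{2n}$, the matrix of $b$ is the Kronecker product of the matrix of $A_{S,S'}$ restricted to $W_S\times W_{S'}$ with the matrix of $[\cdot,\cdot]$. The form $[\cdot,\cdot]$ is nondegenerate: if $[p,p']=0$ for all $p'=(\alpha',0)$ then $\gamma=0$, and taking $p'=(0,\gamma')$ gives $\alpha=0$. So its rank is $2n$. The rank of a bilinear form is the dimension of the image of the map it induces from one side. Restricting that side to a subspace of codimension at most $d$ lowers this dimension by at most $d$. Doing this on both sides, the restriction of $A_{S,S'}$ has rank at least $\rho-2d$. Hence $b$ has rank at least $2n(\rho-2d)$, and Lemma 2 gives, for each value of the conditioning and so on average,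
$$|E_{\eta,h}|\le2^{-n(\rho-2d)}\le2^{-n(r-9d)/4}=2^{-n(\ell-10d)/4},$$
using $\rho\ge(r-d)/4$ and $r=\ell-d$. (If $\rho-2d<0$, the first inequality is trivial because $|E_{\eta,h}|\le1$.) Insert this in (12). The bound does not depend on what was fixed in Step 2, so (6) follows and the Claim is proved.

**Step 8: average over the ranks.** We first bound how often rank $\ell-d$ occurs. The tuple has rank $\ell-d$ exactly when the space of $w\in\mathbb F_2^\ell$ with $\sum_jw_jc_j=0$ has dimension $d$. There are at most $2^{\ell d}$ subspaces of dimension $d$ in $\mathbb F_2^\ell$, since each is given by a basis of $d$ vectors. For a given one with basis $w^1,\dots,w^d$, the vectors $\sum_jw^t_jc_j$, $t=1,\dots,d$, are independent and uniform in $\mathbb F_2^n$, so all vanish with probability $2^{-nd}$. Hence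
$$\Pr[\operatorname{rank}(\vec c)=\ell-d]\le2^{\ell d}2^{-nd}=2^{-d(n-\ell)} .$$
By Step 1, only tuples with sum zero contribute, and for them $d\ge1$. Using $|T|\le1$, (6), and $\min(1,z)\le z^{1/5}$ for $z>0$,
$$\mathbb E_xF_s(x)^\ell\le\sum_{d\ge1}2^{-d(n-\ell)}\min\big(1,2^{\ell^2/2-n(\ell-10d)/4}\big)\le\sum_{d\ge1}2^{-d(n-\ell)}\,2^{\ell^2/10-n\ell/20+nd/2}.$$
The exponent $\frac15$ is chosen so that the loss $2^{nd/2}$ is only half of the gain $2^{-nd}$ from the probability. The right side is
$$2^{\ell^2/10-n\ell/20}\sum_{d\ge1}2^{-d(n/2-\ell)}.$$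
Since $\ell\le n/4$ and $n\ge4$, $n/2-\ell\ge n/4\ge1$, so the sum is at most $\sum_{d\ge1}2^{-d}=1$. As $\frac{\ell^2}{10}-\frac{n\ell}{20}=-\frac{\ell(n-2\ell)}{20}$, this is (4). The Proposition is proved, and with it part 2 of the Theorem. $\square$

## 8. All $n$, exponentially small advantage, and all rates between $n$ and $n^2$

**Proof of part 3 of the Theorem.** We first extend the lower bound to all $n$. If $n'\le n$, then $f_n$ contains $f_{n'}$ as a subfunction: pad $U$, $\kappa$, $c,\alpha,\beta,\gamma$ by zeros, and the conditions (2) for $n$ become those for $n'$. Let $n'=8\lfloor n/8\rfloor$. If $n\ge128$, then $n'\ge128$, so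
$$\tfrac{\log_23}4n'\le0.4\,n'\le\tfrac{n'^2}{320},\qquad R^1(f_n)\ge R^1(f_{n'})\ge\tfrac{n'^2}{160}-\tfrac{n'^2}{320}=\tfrac{n'^2}{320}\ge\tfrac{n^2}{640},$$
the last step because $n'\ge n-7\ge0.94\,n$. If $n<128$, then $R^1(f_n)\ge Q^1(f_n)\ge(1-H(1/3))n>0$, so $R^1(f_n)\ge1\ge n^2/128^2$. In all cases
$$R^1(f_n)\ge\tfrac{1}{128^2}\,n^2\qquad(n\ge1). \tag{14}$$
Sending $x$ in full gives $R^1(f_n)\le n^2+\frac{n(n+1)}2$. So $R^1(f_n)=\Theta(n^2)$, and $Q^1(f_n)=\Theta(n)$ by part 1. Hence $Q^1(f_n)/R^1(f_n)\to0$, while every $f_n$ is total. The statement "there is an absolute constant $C$ with $R^1(f)\le C\,Q^1(f)$ for every total Boolean $f$" is false. $\square$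

**Small advantage.** Let $8\mid n$ and put $\varepsilon=2^{-n/80}$ in part 2. The bound is $\frac{n^2}{160}-\frac n4\cdot\frac n{80}=\frac{n^2}{320}$. So $\Omega(n^2)$ bits are needed even with shared randomness and with worst-case advantage only $2^{-n/80}$, whereas the protocol with $4n$ qubits uses no shared resources and has one-sided error.

**Proof of part 4 of the Theorem.** Given $1\le t\le n$, let $k=\lceil\sqrt{nt}\,\rceil$; then $k\le n$ because $nt\le n^2$. Alice holds an input of $f_k$ together with a string in $\{0,1\}^n$. Bob holds either an input of $f_k$ or an index $i\in[n]$. The value is that of $f_k$ in the first case and the $i$-th bit of Alice's string in the second. This function is total.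

For the upper bounds, Alice sends messages for both parts, with the string sent in full. This gives $Q^1\le4k+n\le5n$. Also $R^1\le k^2+\frac{k(k+1)}2+n\le2k^2+n$. Since $nt\ge1$, $k^2\le(\sqrt{nt}+1)^2\le4nt$, and $n\le nt$, so $R^1\le9nt$.

For the lower bounds, restrict Bob to one kind of input. With indices, a protocol is a random access code for $n$ bits, so $Q^1\ge(1-H(1/3))n$ by Nayak's bound. With inputs of $f_k$, (14) gives $R^1\ge R^1(f_k)\ge\frac{k^2}{128^2}\ge\frac{nt}{128^2}$. So $Q^1=\Theta(n)$ and $R^1=\Theta(nt)$ with absolute constants. $\square$
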